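# A compact space and a polyhedron whose Cartesian product is not a product in strong shape

Throughout, "map" means continuous map, $I=[0,1]$, and $[Z,Y]$ is the set of homotopy classes of maps $Z\to Y$. The standard simplex $\Delta^k$ has vertices $e_0,\dots,e_k$ and barycentric coordinates $t=(t_0,\dots,t_k)$. The background on strong shape comes from S. Mardešić, *Strong Shape and Homology*, Springer, 2000, Chapters I and II, referred to below as [M].

## 1. Polyhedra and strong expansions

**Definition 1.1 (polyhedra, HPol).** A polyhedron is the space $|K|$ of a simplicial complex $K$ with the weak (CW) topology: a set is closed if and only if it meets each simplex in a closed set. HPol is the class of spaces that have the homotopy type of a polyhedron, equivalently of a CW complex.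

**Example 1.2.** Let $P=\bigvee_{i\ge 1}S_i$ be the wedge of countably many circles with wedge point $*$. It is a polyhedron: take each $S_i$ to be the boundary of a triangle with vertex $*$. A compact subset of a polyhedron lies in a finite subcomplex. So a compact subset of this $P$ meets only finitely many of the sets $S_i\setminus\{*\}$. The proof will use this in an essential way.

Shape theory studies a space through maps to polyhedra that approximate it.

**Definition 1.3 (strong HPol-expansion).** Let $\mathbf Y=(Y_\lambda,q_{\lambda\lambda'},\Lambda)$ be an inverse system with all $Y_\lambda\in$ HPol, over a directed ordered set $\Lambda$ that is cofinite, i.e. each element has only finitely many predecessors. A family of maps $q_\lambda:Y\to Y_\lambda$ with $q_{\lambda\lambda'}q_{\lambda'}=q_\lambda$ is a strong HPol-expansion of $Y$ if for every polyhedron $Q$ (equivalently, every ANR $Q$):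

* (S1) every map $u:Y\to Q$ is homotopic to $hq_\lambda$ for some $\lambda$ and some $h:Y_\lambda\to Q$;
* (S2) if $u_0,u_1:Y_\lambda\to Q$ are maps and $F:Y\times I\to Q$ is a homotopy from $u_0q_\lambda$ to $u_1q_\lambda$, there are $\lambda'\ge\lambda$ and a homotopy $H:Y_{\lambda'}\times I\to Q$ from $u_0q_{\lambda\lambda'}$ to $u_1q_{\lambda\lambda'}$ with $H(q_{\lambda'}\times 1)\simeq F$ rel $Y\times\partial I$.

A polyhedron is its own expansion, with a one-element index set. For the next example we need two textbook facts, which will be used again.

**Fact 1.4.** Let $M$ be compact metrizable, $A\subset M$ closed, $Q$ a polyhedron or an ANR. Every map $A\to Q$ extends over an open neighborhood of $A$ in $M$. (If $Q$ is a polyhedron, the image of $A$ lies in a finite subcomplex, which is a compact ANR. So in either case this is the neighborhood extension property of ANRs.)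

**Fact 1.5.** If $M_0\supset M_1\supset\cdots$ are compact Hausdorff and $\bigcap M_n$ lies in an open set $V$ of $M_0$, then $M_n\subset V$ for some $n$.

**Example 1.6.** Let
$$X_0=\{0\}\cup\{1/n:n\ge 1\}\subset[0,1],\qquad J_n=X_0\cup[0,\tfrac1{n+1}]\quad(n\ge 0).$$
Then $J_0=[0,1]\supset J_1\supset\cdots$ are compact with $\bigcap J_n=X_0$. The components of $J_n$ are the points $1/i$ with $1\le i\le n$, each isolated in $J_n$, and the interval $[0,\frac1{n+1}]$. In particular $J_n$ is a finite CW complex. The inclusions $X_0\to J_n$, with inclusions as bonding maps, form a strong HPol-expansion. For (S1), extend $u:X_0\to Q$ over a neighborhood of $X_0$ in $J_0$ by Fact 1.4; by Fact 1.5 the neighborhood contains some $J_n$. For (S2), let $u_0,u_1:J_m\to Q$ and $F$ be given. Then $F$, $u_0$, $u_1$ together define a map on the closed subset $(X_0\times I)\cup(J_m\times\{0,1\})$ of $J_m\times I$. It extends over a neighborhood, which contains $J_n\times I$ for some $n\ge m$. The extension $H$ restricts to $F$ on $X_0\times I$, so the homotopy rel $X_0\times\partial I$ can be taken constant.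

## 2. Coherent mappings, strong shape, and shape

**Definition 2.1 (coherent mapping).** A coherent mapping $f:Z\to\mathbf Y$ consists of maps $f_{\lambda_0\dots\lambda_k}:Z\times\Delta^k\to Y_{\lambda_0}$, one for each $\lambda_0\le\dots\le\lambda_k$, $k\ge0$, such that

* the restriction of $f_{\lambda_0\dots\lambda_k}$ to the $0$-th face $t_0=0$ is $q_{\lambda_0\lambda_1}f_{\lambda_1\dots\lambda_k}$;
* for $j>0$, its restriction to the $j$-th face $t_j=0$ is $f_{\lambda_0\dots\widehat{\lambda_j}\dots\lambda_k}$;
* $f_{\lambda_0\dots\lambda_j\lambda_j\dots\lambda_k}(z,t)=f_{\lambda_0\dots\lambda_k}(z,s_jt)$, where $s_j:\Delta^{k+1}\to\Delta^k$ replaces $t_j,t_{j+1}$ by their sum.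

A coherent homotopy from $f$ to $g$ is a coherent mapping $\Theta:Z\times I\to\mathbf Y$ that restricts to $f$ and $g$ at the ends $0$ and $1$ of $I$.

So there is a map $f_\lambda:Z\to Y_\lambda$ for each index, a chosen homotopy $f_{\lambda\lambda'}$ from $f_\lambda$ (over $e_0$) to $q_{\lambda\lambda'}f_{\lambda'}$ (over $e_1$), and chosen higher homotopies. The whole subject lies in the fact that the homotopies are part of the data.

**Example 2.2 (rays).** Let $Y_0\supset Y_1\supset\cdots$ with inclusions as bonding maps, and let $\rho:[0,\infty)\to Y_0$ be a map with $\rho([n,\infty))\subset Y_n$ for all $n$. Then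
$$f_{n_0\dots n_k}(t)=\rho\Big(\sum_l t_l n_l\Big)$$
is a coherent mapping from a point to $(Y_n)$. The value lies in $Y_{n_0}$ because $\sum t_ln_l\ge n_0$. Passing to a face deletes a term of the sum, and a degeneracy merges two terms with the same $n_j$. For instance $\rho(\tau)=1/(\tau+1)$ is such a ray for $Y_n=J_n$.

We use three facts from [M].

**Fact 2.3.** For any space $Z$ and any strong HPol-expansion $Y\to\mathbf Y$, the set $\mathrm{SSh}(Z,Y)$ of strong shape morphisms is the set of coherent homotopy classes $[f]$ of coherent mappings $f:Z\to\mathbf Y$, naturally with respect to precomposition with maps $Z'\to Z$. For a map $u:Z\to Y$, the morphism $S[u]$ is represented by $(z,t)\mapsto q_{\lambda_0}u(z)$. (If $Z$ is a polyhedron, in particular a point, this is the definition, since $Z$ is its own expansion. Theorem 1 uses only $Z=pt$.)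

**Fact 2.4.** If $u:Y\to Y'$ and $u_\lambda:Y_\lambda\to Y'_\lambda$ are maps over one index set that commute strictly with the bonding maps and with the expansions, then $S[u][f]=[u_{\lambda_0}f_{\lambda_0\dots\lambda_k}]$.

**Fact 2.5.** There is a functor $E:\mathrm{SSh}\to\mathrm{Sh}$ to the shape category, fixing objects and compatible with $S$ and the shape functor. It sends $[f]$ to the shape morphism with components $[f_\lambda]\in[Z,Y_\lambda]$, and a shape morphism $Z\to Y$ is determined by these components. On morphisms into a polyhedron $E$ is bijective; both sides are then homotopy classes of maps.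

So $E$ keeps the maps $f_\lambda$ up to homotopy and forgets the chosen homotopies. For the target $X_0$ nothing is lost.

**Lemma 2.6.** For every space $Z$, $E:\mathrm{SSh}(Z,X_0)\to\mathrm{Sh}(Z,X_0)$ is injective.

*Proof.* Let $f,g:Z\to(J_n)$ be coherent with $f_n\simeq g_n$ for all $n$. Fix $z\in Z$ and $\mu=(n_0\le\dots\le n_k)$. The connected sets $f_\mu(z,\Delta^k)$ and $g_\mu(z,\Delta^k)$ contain $f_\mu(z,e_0)=f_{n_0}(z)$ and $g_{n_0}(z)$. These two points lie in one component of $J_{n_0}$, because $f_{n_0}\simeq g_{n_0}$. So both sets lie in that component. Components of $J_{n_0}$ are convex, so $(1-s)f_\mu+sg_\mu$ has values in $J_{n_0}$. As the bonding maps are inclusions in $\mathbb R$, these maps satisfy the face and degeneracy conditions; they form a coherent homotopy from $f$ to $g$. $\square$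

**Example 2.7.** $\mathrm{SSh}(pt,X_0)=\{S[x]:x\in X_0\}$, with distinct $x$ giving distinct morphisms. Let $f:pt\to(J_n)$ be coherent. For $n\le n'$ the path $f_{nn'}$ joins $f_n$ to $f_{n'}$ in $J_n$. If some $f_n$ equals $1/i$ with $i\le n$, then for all $n'\geq n$ also $f_{n'}=1/i$ because $1/i$ is a component of $J_n$, and for $n'<n$ the point $f_{n'}$ is in the component of $1/i$ in $J_{n'}$. So $E[f]=E(S[1/i])$. Otherwise $f_n\in[0,\frac1{n+1}]$ for all $n$ and $E[f]=E(S[0])$. Lemma 2.6 gives $[f]=S[x]$. Distinct points of $X_0$ lie in distinct components of $J_n$ for large $n$.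

## 3. Products in the strong shape category

Let $H$ be the homotopy category of topological spaces and $S:H\to\mathrm{SSh}$ the strong shape functor; it fixes spaces and takes a homotopy class $[u]$ to $S[u]$. Write $\pi_X,\pi_P$ for the projections of $X\times P$.

**Definition 3.1.** $(X\times P,S[\pi_X],S[\pi_P])$, with $P$ a polyhedron, is a product in $\mathrm{SSh}$ if and only if both of the following hold for every topological space $Z$.

* $(\mathrm{ESS})_Z$: for every strong shape morphism $F:Z\to X$ and every homotopy class of mappings $[g]:Z\to P$ there is a strong shape morphism $H:Z\to X\times P$ with $S[\pi_X]H=F$ and $S[\pi_P]H=S[g]$.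
* $(\mathrm{USS})_Z$: if $H_1,H_2:Z\to X\times P$ are strong shape morphisms with $S[\pi_X]H_1=S[\pi_X]H_2$ and $S[\pi_P]H_1=S[\pi_P]H_2$, then $H_1=H_2$.

This is the usual universal property, since strong shape morphisms $Z\to P$ are the same as homotopy classes of maps.

**Example 3.2.** If $X$ is finite and discrete, then $X$, $P$ and $X\times P$ are polyhedra. Strong shape morphisms into them are homotopy classes, and $[Z,X\times P]=[Z,X]\times[Z,P]$. So $X\times P$ is a product in $\mathrm{SSh}$.

Now everything is in place for the question, posed in "An existence theorem concerning strong shape of Cartesian products": *let $X$ be a compact Hausdorff space and $P$ a polyhedron; is the Cartesian product $X\times P$, together with $S[\pi_X]$ and $S[\pi_P]$, a product in $\mathrm{SSh}$?*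

Two cases are known to be affirmative. One is $P$ compact, because the Cartesian product of two compact Hausdorff spaces is a product in $\mathrm{SSh}$. The other is $X$ an FANR and $P$ finite-dimensional, because the Cartesian product of an FANR and a finitistic space is a product in $\mathrm{SSh}$. (The definitions of FANR and finitistic will not be needed.)

The answer in general is no.

**Theorem 1.** Let $X_0=\{0\}\cup\{1/n:n\ge1\}$ and let $P=\bigvee_{i\ge1}S_i$ be the wedge of countably many circles (CW-topology). Then $(\mathrm{USS})_{pt}$ fails for $X_0\times P$. Hence $(X_0\times P,S[\pi_{X_0}],S[\pi_P])$ is not a product in $\mathrm{SSh}$.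

What must be found can be said concretely. As $P$ is path connected, there is only one morphism $pt\to P$; and $\mathrm{SSh}(pt,X_0)=X_0$ by Example 2.7. So $(\mathrm{USS})_{pt}$ says that a strong shape morphism $pt\to X_0\times P$ is determined by the point of $X_0$ under it. We shall find two different ones over the point $0$.

## 4. The systems $J_n\times P$ and their failure for infinite $P$

First let $P$ be a compact polyhedron, and check by hand that $X_0\times P$ is a product. The spaces $J_n\times P$ are in HPol. The argument of Example 1.6 applies with $J_n\times P$ in place of $J_n$: the sets $J_n\times P$ and $J_n\times P\times I$ are compact metrizable and decrease to $X_0\times P$ and $X_0\times P\times I$. So $X_0\times P\to(J_n\times P)$ is a strong HPol-expansion. A coherent mapping into $(J_n\times P)$ is a pair: a coherent mapping into $(J_n)$ and one into the constant system $P$ over $\mathbb N$, which is an expansion of $P$. By Fact 2.4, $S[\pi_{X_0}]$ and $S[\pi_P]$ take the two components of the pair. Given $F=[f]$ and $g$, the maps $(f_\mu(z,t),g(z))$ give $(\mathrm{ESS})_Z$. Given coherent homotopies between the first components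 and between the second components of two coherent mappings, the pair of them is a coherent homotopy; this gives $(\mathrm{USS})_Z$.

It is natural to try the same system for every polyhedron. If $X_0\times P\to(J_n\times P)$ were a strong expansion, the last paragraph would prove that $X_0\times P$ is a product. The step that used compactness was Fact 1.5: a neighborhood of $X_0\times P$ in $J_0\times P$ contains some $J_n\times P$. For infinite $P$ this step breaks, and it cannot be repaired by another argument.

**Example 4.1.** For $P=\bigvee S_i$ the inclusions $X_0\times P\to J_n\times P$ violate (S1). Let $d_i:S_i\to S^1$ be a map of degree $1$ sending $*$ to the base point $1\in S^1$. Define $u:X_0\times P\to S^1$ by $u(1/i,p)=d_i(p)$ for $p\in S_i$, and $u=1$ at all other points. On $X_0\times S_i$ the map $u$ is $d_i$ on the open and closed set $\{1/i\}\times S_i$ and constant elsewhere. Since $X_0$ is compact Hausdorff, $X_0\times P$ has the weak topology with respect to the sets $X_0\times\sigma$, so $u$ is continuous. Suppose $u$ is homotopic to the restriction of some $h:J_n\times P\to S^1$. Take $i>n$. Then $0$ and $1/i$ lie in the interval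 $[0,\frac1{n+1}]\subset J_n$. Hence $h(1/i,\cdot)\simeq h(0,\cdot)$ on $S_i$, and so $u(1/i,\cdot)\simeq u(0,\cdot)$ on $S_i$. But the first has degree $1$ and the second has degree $0$.

The map $u$ shows what is needed. It extends over a neighborhood of $X_0\times S_i$ only if the neighborhood separates height $1/i$ from height $0$, and the required fineness grows with $i$. So the fineness must be allowed to depend on the simplex.

## 5. Neighborhoods of variable fineness

Let $K$ be any simplicial complex and $P=|K|$. Let $\Phi$ be the set of functions $\varphi:K\to\mathbb N=\{0,1,\dots\}$ on simplices with $\varphi(\tau)\le\varphi(\sigma)$ for every face $\tau\le\sigma$. Order $\Phi$ pointwise; it is directed, by pointwise maxima. Put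
$$T_\varphi=\bigcup_{\sigma\in K}J_{\varphi(\sigma)}\times\sigma\ \subset\ [0,1]\times P.\tag{1}$$
The first coordinate is called the height. Since the $J_n$ decrease, $X_0\times P\subset T_{\varphi'}\subset T_\varphi$ for $\varphi\le\varphi'$. Monotonicity of $\varphi$ means that over a smaller simplex more heights are allowed.

**Example 5.1.** For $P=\bigvee S_i$ let $\varphi(*)=0$ and $\varphi(\sigma)=i$ for all simplices $\sigma\ne *$ of $S_i$. Over $*$ all heights in $[0,1]$ are allowed. Over the rest of $S_i$ the heights lie in $J_i$, where $1/i$ is isolated. So a path in $T_\varphi$ can climb over $*$ to height $1/i$ and go once around $S_i$ at that height.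

**Step 1: the topology of $T_\varphi$.** *The purpose is to be able to check continuity piece by piece.* Multiplication by a compact Hausdorff space $C$ preserves quotient maps. So $C\times P$ has the weak topology with respect to the sets $C\times\sigma$. Next,
$$T_\varphi\cap([0,1]\times\sigma)=\bigcup_{\tau\le\sigma}J_{\varphi(\tau)}\times\tau .$$
Indeed, let $p\in\sigma\cap\tau'$ and $(t,p)\in J_{\varphi(\tau')}\times\tau'$. The simplex $\tau=\sigma\cap\tau'$ is a face of $\tau'$, so $J_{\varphi(\tau')}\subset J_{\varphi(\tau)}$ and $(t,p)\in J_{\varphi(\tau)}\times\tau$. The right-hand side is a finite union of compact sets, so $T_\varphi$ is closed in $[0,1]\times P$. For compact Hausdorff $C$, then, $T_\varphi\times C$ is closed in $[0,1]\times P\times C$, and a function on $T_\varphi\times C$ is continuous if and only if its restriction to each piece $J_{\varphi(\sigma)}\times\sigma\times C$ is continuous.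

**Step 2: $T_\varphi\in$ HPol.** *An expansion must consist of such spaces.* Let $T^k=\bigcup_{\dim\sigma\le k}J_{\varphi(\sigma)}\times\sigma$. By Step 1, applied to $K$ and to its skeleta, $T_\varphi=\operatorname{colim}T^k$, and each $T^k$ has the weak topology with respect to its pieces. Consider the CW pair
$$(M^k,A^k)=\coprod_{\dim\sigma=k}\big(J_{\varphi(\sigma)}\times\sigma,\ J_{\varphi(\sigma)}\times\partial\sigma\big)$$
and the map $g:A^k\to T^{k-1}$ that is the inclusion on each summand. A point of $J_{\varphi(\sigma)}\times\sigma$ over the interior of $\sigma$ lies over no simplex of lower dimension and over no other $k$-simplex. So $(J_{\varphi(\sigma)}\times\sigma)\cap T^{k-1}=J_{\varphi(\sigma)}\times\partial\sigma$, and $T^k$ is the pushout $T^{k-1}\cup_gM^k$.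

We construct CW complexes $W^0\subset W^1\subset\cdots$, each a subcomplex of the next, and homotopy equivalences $h_k:T^k\to W^k$ with $h_k|T^{k-1}=h_{k-1}$. Let $W^0=T^0=\coprod_vJ_{\varphi(v)}\times\{v\}$, $h_0=\mathrm{id}$. Given $h_{k-1}$, let $g':A^k\to W^{k-1}$ be a cellular map homotopic to $h_{k-1}g$. Put $W^k=W^{k-1}\cup_{g'}M^k$, a CW complex with subcomplex $W^{k-1}$. Let $h_k$ be the composite
$$T^{k-1}\cup_gM^k\ \to\ W^{k-1}\cup_{h_{k-1}g}M^k\ \to\ W^{k-1}\cup_{g'}M^k .$$
The first map is induced by $h_{k-1}$ and is a homotopy equivalence by the gluing lemma, as $A^k\subset M^k$ is a closed cofibration. The second is the standard homotopy equivalence rel $W^{k-1}$ for homotopic attaching maps. Thus $h_k$ extends $h_{k-1}$. All inclusions $T^{k-1}\subset T^k$ and $W^{k-1}\subset W^k$ are closed cofibrations and all $h_k$ are homotopy equivalences. So the map of colimits $T_\varphi\to\bigcup W^k$ is a homotopy equivalence onto a CW complex.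

**Step 3: a cofinite index set.** *The set $\Phi$ is directed, but in general not cofinite.* Let $\Lambda$ be the set of finite nonempty $a\subset\Phi$ that have a largest element $\max a\in a$, ordered by inclusion. It is cofinite, because a finite set has finitely many subsets. It is directed: given $a,b$, take $\varphi\ge\max a,\max b$ and form $a\cup b\cup\{\varphi\}$. Put $T_a=T_{\max a}$. If $a\subset b$ then $\max a\le\max b$, so $T_b\subset T_a$; the bonding maps are inclusions. Write $\mathbf T=(T_a)_{a\in\Lambda}$.

**Lemma 5.2.** The inclusions $X_0\times P\to T_a$, $a\in\Lambda$, form a strong HPol-expansion of $X_0\times P$.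

*Proof.* *Both (S1) and (S2) follow from one extension statement, proved simplex by simplex.* Claim: let $C$ be compact metrizable, $D\subset C$ closed, $Q$ a polyhedron or an ANR, $\varphi\in\Phi$, and let $u:(X_0\times P\times C)\cup(T_\varphi\times D)\to Q$ be continuous. Then there are $\varphi'\ge\varphi$ in $\Phi$ and a map $\bar u:T_{\varphi'}\times C\to Q$ that agrees with $u$ on $(X_0\times P\times C)\cup(T_{\varphi'}\times D)$.

We construct $\varphi'(\sigma)$ and $\bar u$ on $J_{\varphi'(\sigma)}\times\sigma\times C$ by induction on $\dim\sigma$. Let $N$ be the maximum of $\varphi(\sigma)$ and of all $\varphi'(\tau)$ with $\tau$ a proper face of $\sigma$. The set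
$$A=(X_0\times\sigma\times C)\cup(J_N\times\sigma\times D)\cup(J_N\times\partial\sigma\times C)$$
is closed in the compact metrizable space $J_N\times\sigma\times C$. On its first two parts $u$ is defined, since $N\ge\varphi(\sigma)$. On the third $\bar u$ is already defined, since $N\ge\varphi'(\tau)$ for $\tau<\sigma$. They agree on overlaps by induction, and together give a continuous map $A\to Q$. By Fact 1.4 it extends over an open neighborhood $V$ of $A$ in $J_N\times\sigma\times C$. The compact sets $J_n\times\sigma\times C$ decrease to $X_0\times\sigma\times C\subset V$, so by Fact 1.5 some $J_n\times\sigma\times C$ with $n\ge N$ lies in $V$. Put $\varphi'(\sigma)=n$ and restrict the extension. The maps on the pieces agree over common faces, so $\bar u$ is well defined; it is continuous by Step 1. By construction $\varphi'\in\Phi$ and $\varphi'\ge\varphi$. This proves the claim.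

For (S1) take $C$ a point, $D=\emptyset$ and any $\varphi$; then $u$ is the restriction of $\bar u:T_{\{\varphi'\}}\to Q$. For (S2), given $a$ with $\max a=\varphi$, maps $u_0,u_1:T_\varphi\to Q$ and $F$, take $C=I$, $D=\{0,1\}$, with $u=F$ on $X_0\times P\times I$ and $u=u_0,u_1$ on $T_\varphi\times\{0\},T_\varphi\times\{1\}$. Then $H=\bar u$ extends $F$, so the homotopy rel $X_0\times P\times\partial I$ is constant. The new index is $a\cup\{\varphi'\}\supset a$. $\square$

The induction works because only finitely many conditions are imposed on a simplex by its faces, while no condition is imposed by the possibly infinitely many simplices that contain it.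

## 6. A ray that runs through all the loops

By Example 2.2, a ray in the $T_a$ that goes deeper and deeper gives a morphism $pt\to X_0\times P$. We let it visit, one after another, loops at heights $1,\frac12,\frac13,\dots$, returning to height $0$ over $*$ in between. For Theorem 1, $Z$ is a point and $\alpha_i$ a loop; for Theorem 2 we shall also need spheres, so we carry a parameter $z\in Z$.

Let $*$ be a vertex of $K$, $P=|K|$, $o=(0,*)$. Let $Z$ be a nonempty compact polyhedron and $\alpha_i:Z\times I\to P$, $i\ge1$, maps with $\alpha_i(Z\times\partial I)=\{*\}$. Define $\rho:Z\times[0,\infty)\to[0,1]\times P$ for $\tau\in[i-1,i]$, with $u=\tau-(i-1)$, by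
$$\rho(z,\tau)=\begin{cases}(3u/i,\,*)&0\le u\le\frac13,\\(1/i,\,\alpha_i(z,3u-1))&\frac13\le u\le\frac23,\\(3(1-u)/i,\,*)&\frac23\le u\le1.\end{cases}$$
For $a\in\Lambda$ put $m(a)=(\max a)(*)$, a nonnegative integer with $m(a)\le m(b)$ for $a\subset b$. For $a_0\subset\dots\subset a_k$ put
$$f_{a_0\dots a_k}(z,t)=\rho\Big(z,\sum_lt_l\,m(a_l)\Big),\qquad g_{a_0\dots a_k}(z,t)=o.$$

**Lemma 6.1.**

* (a) $\rho$ is continuous, $\rho(z,n)=o$ for all integers $n\ge0$, and $\rho(Z\times[n,\infty))\subset T_\varphi$ whenever $n$ is an integer with $n\ge\varphi(*)$.
* (b) $f$ and $g$ are coherent mappings $Z\to\mathbf T$, and the morphisms $H_1=[f]$, $H_2=[g]$ in $\mathrm{SSh}(Z,X_0\times P)$ have equal projections: $S[\pi_{X_0}]H_1=S[\pi_{X_0}]H_2$ and $S[\pi_P]H_1=S[\pi_P]H_2$.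
* (c) Let $\Theta$ be a coherent homotopy from $f$ to $g$ and $a\subset b$. Then $\Theta_{ab}:Z\times I\times\Delta^1\to T_a$ restricts to $\Theta_a$ over $e_0$, to $\Theta_b$ over $e_1$, to $c_{ab}=\rho|Z\times[m(a),m(b)]$ (affinely reparametrized) at $0\in I$, and to the constant $o$ at $1\in I$. Each of these four maps sends the two ends of its interval to $o$.
* (d) In (c), if $l\ge1$ and $(\max b)(\sigma)\ge l$ for all $\sigma$, then $\Theta_b$ contains no point of height $1/l$.

*Proof.* (a) The formulas agree where they meet, and the closed sets $Z\times[i-1,i]$ form a locally finite cover. Clearly $\rho(z,n)=o$. Let $n\ge\varphi(*)$ and $\tau\in[i-1,i]$ with $i\ge n+1$. In the first and third line the point lies over $*$ and has height at most $\frac1i\le\frac1{\varphi(*)+1}$, so it is in $J_{\varphi(*)}\times\{*\}$. In the second line it lies in $X_0\times P$. Both sets are contained in $T_\varphi$.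

(b) The number $\sum t_lm(a_l)$ is at least the integer $m(a_0)=(\max a_0)(*)$, so by (a) the values of $f_{a_0\dots a_k}$ lie in $T_{a_0}$. The face and degeneracy conditions hold as in Example 2.2: terms of the sum are deleted or merged, and the bonding maps are inclusions. For $g$ everything is clear. Now $f_a(z)=\rho(z,m(a))=o=g_a(z)$ for every $a$, so $E(H_1)=E(H_2)$. By functoriality $E(S[\pi_{X_0}]H_1)=E(S[\pi_{X_0}]H_2)$ and $E(S[\pi_P]H_1)=E(S[\pi_P]H_2)$. By Lemma 2.6 for the first, and Fact 2.5 for the second, $E$ may be removed.

(c) These are the face conditions for $\Theta_{ab}$, together with $\Theta=f$ at $0$ and $\Theta=g$ at $1$; note $f_{ab}(z,t)=\rho(z,t_0m(a)+t_1m(b))$. The ends go to $o$ because $f_a$, $f_b$, $g_a$, $g_b$ are all constant at $o$.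

(d) $\Theta_b$ has values in $T_{\max b}$, and all heights there lie in $J_l$. For fixed $z$, the height along the path $\Theta_b(z,\cdot)$ starts at $0$ and so stays in the component $[0,\frac1{l+1}]$ of $J_l$. $\square$

At the level of shape, then, the ray cannot be seen: all $f_a$ are the constant $o$. It is visible in the homotopies $f_{ab}$, which run through the loops with numbers $m(a)+1,\dots,m(b)$. A coherent homotopy $\Theta$ from $f$ to $g$ gives one loop $\Theta_a$ for each $a$, with $\Theta_a\simeq c_{ab}\Theta_b$ in $T_a$ for every $b\supset a$. As $b$ varies, the single loop $\Theta_a$ would have to contain the contribution of loop number $l$ for every $l$. But $\Theta_a$ is compact and so reaches only finitely many circles. The proof makes this precise.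

## 7. Proof of Theorem 1

Triangulate $P=\bigvee S_i$ as in Example 1.2. Apply Section 6 with $Z=pt$ and $\alpha_i=\gamma_i:I\to S_i$ a loop at $*$ of degree $1$. By Lemma 6.1(b), $H_1$ and $H_2$ have equal projections. It remains to prove $H_1\ne H_2$. Suppose that $\Theta$ is a coherent homotopy from $f$ to $g$.

**Step 1: a relation between loops.** *We turn the square $\Theta_{ab}$ into an equation.* For $a\subset b$, Lemma 6.1(c) gives a map of the square $I\times\Delta^1$ to $T_a$ whose four sides are the loops $\Theta_a$, $\Theta_b$, $c_{ab}$ and a constant loop. Going around it,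
$$[c_{ab}]\,[\Theta_b]=[\Theta_a]\qquad\text{in }\pi_1(T_a,o).\tag{2}$$

**Step 2: the choice of $a$, $l$, $b$.** *Compactness of $\Theta_a$ selects a circle that it misses.* Let $\varphi$ be as in Example 5.1: $\varphi(*)=0$ and $\varphi(\sigma)=i$ for simplices $\sigma\ne*$ of $S_i$. Then $\varphi\in\Phi$. Let $a=\{\varphi\}$, so $m(a)=0$. The compact set $\Theta_a(I)$ projects into a finite subcomplex of $P$. So there is $l\ge1$ such that this projection meets $S_l$ at most in $*$. Put $\varphi'=\max(\varphi,l)$ pointwise and $b=\{\varphi,\varphi'\}$. Then $\max b=\varphi'$ and $m(b)=l$.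

**Step 3: a detector for circle number $l$ at height $1/l$.** *We need a map that sees $\gamma_l$ and nothing else.* Define $w:T_\varphi\to S_l$ by $w(1/l,p)=p$ if $p\in S_l$, and $w=*$ at all other points. By Step 1 of Section 5 continuity can be checked on pieces. If $*\ne\sigma\subset S_l$, then $\varphi(\sigma)=l$ and $1/l$ is isolated in $J_l$; so $w$ is the projection on the open and closed part $\{1/l\}\times\sigma$ and is constant on the rest. On all other pieces, including $J_0\times\{*\}$, $w$ is constant with value $*$.

**Step 4: degrees.** Apply $w$ to (2), with values in $\pi_1(S_l,*)\cong\mathbb Z$.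

* $w\Theta_a$ is constant, since $\Theta_a(I)$ lies over no point of $S_l\setminus\{*\}$. Degree $0$.
* $w\Theta_b$ is constant, since $\varphi'\ge l$ everywhere and so $\Theta_b$ avoids height $1/l$ by Lemma 6.1(d). Degree $0$.
* $wc_{ab}=w\rho|[0,l]$. On $[i-1,i]$ with $i<l$ it is constant: points over $*$ go to $*$, and the other points have height $1/i\ne1/l$. On $[l-1,l]$ it is $\gamma_l$ preceded and followed by constant pieces. Degree $1$.

So (2) gives $1+0=0$, a contradiction. Hence $H_1\ne H_2$, and $(\mathrm{USS})_{pt}$ fails. $\blacksquare$

So the answer to the question is negative. Here $X_0$ is a countable compact metrizable space and $\dim P=1$. So neither "$P$ compact" nor "$X$ an FANR" can be dropped in the two positive results quoted in Section 3.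

The remaining sections are not needed for the answer. They show how far the counterexample reaches, and give a positive result.

## 8. A larger class of pairs for which uniqueness fails

**Theorem 2.** Let $X$ be a compact Hausdorff space that has $X_0$ as a retract; for instance, any compact metrizable space with infinitely many components. Let $P$ be a polyhedron with a component $P_0$ such that one of the following holds:

* (a) $\pi_1(P_0)$ is the union of an increasing sequence of proper subgroups (e.g. $\pi_1(P_0)$ is countable and not finitely generated);
* (b) for some $j\ge1$ the image of the Hurewicz map $h:\pi_j(P_0)\to H_j(P_0;\mathbb Z)$ is not finitely generated.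

Then $(\mathrm{USS})_Z$ fails for $X\times P$, with $Z=pt$ in case (a) and $Z=S^{j-1}$ in case (b). So $X\times P$ is not a product in $\mathrm{SSh}$.

For example, for $P$ a wedge of countably many $2$-spheres, $h:\pi_2(P)\to H_2(P)$ is an isomorphism onto a free abelian group of infinite rank, so (b) holds with $j=2$.

The two examples in the statement are justified as follows. A countable group $\{g_0,g_1,\dots\}$ that is not finitely generated is the increasing union of the subgroups generated by $g_0,\dots,g_k$, which are proper. Let $X$ be compact metrizable with infinitely many components. The space $B$ of components is compact, zero-dimensional, metrizable and infinite. Choose distinct $b_n\to b$ in $B$ with $b_n\ne b$, and points $x_n\in X$ over $b_n$. After passing to a subsequence, $x_n\to x$, and $x$ lies over $b$. The set $\{b_n\}\cup\{b\}\cong X_0$ is closed in $B$, hence a retract of $B$, since nonempty closed subsets of zero-dimensional compact metrizable spaces are retracts. Compose $X\to B\to\{b_n\}\cup\{b\}$ with the homeomorphism $b_n\mapsto x_n$, $b\mapsto x$. The result is a retraction of $X$ onto $\{x_n\}\cup\{x\}\cong X_0$.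

**Lemma 8.1.** Let $s:X'\to X$, $r:X\to X'$ with $rs\simeq1$ and $v:P'\to P$, $d:P\to P'$ with $dv\simeq1$. For each $Z$: if $(\mathrm{ESS})_Z$, resp. $(\mathrm{USS})_Z$, holds for $X\times P$, it holds for $X'\times P'$.

*Proof.* For existence let $F:Z\to X'$ and $g:Z\to P'$ be given. Let $H:Z\to X\times P$ have projections $S[s]F$ and $S[vg]$. Then $S[r\times d]H$ has projections $S[r]S[s]F=S[rs]F=F$ and $S[dvg]=S[g]$. For uniqueness let $H_1,H_2:Z\to X'\times P'$ have equal projections. Then $S[s\times v]H_i$, $i=1,2$, have equal projections, so they are equal. Applying $S[r\times d]$ gives $H_1=H_2$, since $S[rs\times dv]=S[1]$. $\square$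

A component $P_0$ of $P$ is a retract of $P$: send the other components to a point of $P_0$. So in Theorem 2 it suffices to treat $X=X_0$ and $P=P_0=|K|$ connected, with a base vertex $*$. Use the notation of Sections 5 and 6. For $\varphi\in\Phi$ and $l\ge1$ let
$$L_l=|\{\sigma\in K:\varphi(\sigma)<l\}|.$$
It is a subcomplex because $\varphi$ is monotone, and any finite subcomplex of $P$ lies in $L_l$ for large $l$. It plays the part that $P\setminus(S_l\setminus\{*\})$ played in Section 7: it will contain the projection of $\Theta_a$, but be too small to carry the $l$-th loop.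

### Proof in case (a)

Let $G=\pi_1(P,*)=\bigcup_{k\ge0}G_k$ with $G_k$ increasing proper subgroups. Choose loops $\gamma_i$ at $*$ with $[\gamma_i]\notin G_i$, $i\ge1$. Take $Z=pt$, $\alpha_i=\gamma_i$ in Section 6. By Lemma 6.1(b), $H_1,H_2$ have equal projections. Suppose $\Theta$ is a coherent homotopy from $f$ to $g$. As in Section 7, the square $\Theta_{ab}$ gives (2).

**Step 1: $\varphi$ from a maximal tree.** *We want the loops in $L_l$ to have classes in $G_{l-1}$.* Fix a maximal tree in $K$. Each oriented edge $e$ gives an element $g_e\in G$, with $g_e=1$ for tree edges and inverse elements for opposite orientations; the class of an edge loop at $*$ is the product of its $g_e$. Put $\varphi(\sigma)=\min\{k:g_e\in G_k\text{ for all edges }e\text{ of }\sigma\}$. It is $0$ on vertices and tree edges, and $\varphi\in\Phi$. For $l\ge1$, $L_l$ contains the tree and so is connected. Its edges $e$ satisfy $g_e\in G_{l-1}$, so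
$$A_l:=\operatorname{im}(\pi_1(L_l,*)\to G)\subset G_{l-1}\subset G_l .$$

**Step 2: the choice of $a$, $l$, $b$.** Let $a=\{\varphi\}$. Choose $l\ge1$ such that $\Theta_a(I)$ projects into $L_l$; this is possible by compactness. Put $\varphi'=\max(\varphi,l)$, $b=\{\varphi,\varphi'\}$. As $\varphi(*)=0$, $m(a)=0$ and $m(b)=l$.

**Step 3: the detector.** Let $D=P^{(1)}\cup_{L_l}P^{(2)}$ be two copies of $P$ glued along $L_l$. Define $w:T_\varphi\to D$ by $w(1/l,p)=p^{(2)}$ and $w(t,p)=p^{(1)}$ for $t\ne1/l$. On a piece $J_{\varphi(\sigma)}\times\sigma$ this is continuous: if $\varphi(\sigma)\ge l$, then $1/l$ is isolated in $J_{\varphi(\sigma)}$; if $\varphi(\sigma)<l$, then $\sigma\subset L_l$ and $p^{(1)}=p^{(2)}$. By van Kampen, $\pi_1(D,*)$ is the pushout of two copies of $\pi_1(L_l)\to G$. The two homomorphisms are the same and have image $A_l$, so $\pi_1(D,*)=G*_{A_l}G$.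

**Step 4: the contradiction.** Apply $w$ to (2). The loop $w\Theta_a$ lies in $L_l\subset P^{(1)}$. The loop $w\Theta_b$ lies in $P^{(1)}$, because $\Theta_b$ avoids height $1/l$ by Lemma 6.1(d). The loop $wc_{ab}$ represents $[\gamma_1]^{(1)}\cdots[\gamma_{l-1}]^{(1)}[\gamma_l]^{(2)}$, because points over $*\in L_l$ go to $*$ and the loop $\gamma_i$ is run at height $1/i$. So (2) gives $[\gamma_l]^{(2)}\in G^{(1)}$. By the normal form in amalgams, both factors embed and $G^{(1)}\cap G^{(2)}=A_l$. Hence $[\gamma_l]\in A_l\subset G_l$, contradicting the choice of $\gamma_l$. So $H_1\ne H_2$.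

### Proof in case (b)

Let $B=H_j(P;\mathbb Z)$ and $A=\operatorname{im}h\subset B$, not finitely generated.

**Step 1: a filtration of $B$ that never swallows $A$.** *We need a substitute for the groups $G_k$.* We show that $B=\bigcup_{k\ge0}B_k$ for an increasing sequence of subgroups with $A\not\subset B_k$ for all $k$. Embed $B$ in a divisible group; by the structure theorem it has the form $\bigoplus_{s\in S}D_s$ with all $D_s$ countable. Suppose first that infinitely many coordinate projections are nonzero on $A$. Choose distinct $s_0,s_1,\dots$ among them and put $B_k=\{x\in B:x_{s_m}=0\text{ for all }m\ge k\}$. These increase. Their union is $B$, because each $x$ has only finitely many nonzero coordinates. The $s_k$-th coordinate is nonzero on $A$ and zero on $B_k$, so $A\not\subset B_k$. Suppose next that only finitely many are nonzero, say those in $S_0$, and let $\pi:B\to\bigoplus_{S_0}D_s$ be the projection. The group $\pi(B)$ is countable, so it is an increasing union of finitely generated groups $B_k'$. Put $B_k=\pi^{-1}(B_k')$. As all coordinates outside $S_0$ vanish on $A$, $\pi|A$ is injective. So $A\subset B_k$ would embed $A$ in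 a finitely generated abelian group, which is impossible, as $A$ is not finitely generated.

Choose $a_i\in\pi_j(P,*)$ with $h(a_i)\notin B_i$, $i\ge1$.

**Step 2: $\varphi$ from chains.** *We want $j$-cycles in $L_l$ to have classes in $B_{l-1}$.* Let $C_j\supset Z_j$ be the simplicial $j$-chains and $j$-cycles of $K$. The group $C_j/Z_j$ is isomorphic to a subgroup of a free abelian group, so it is free and $Z_j$ is a direct summand. Hence the class map $Z_j\to B$ extends to a homomorphism $\kappa:C_j\to B$. Put $\varphi(\sigma)=\min\{k:\kappa(\tau)\in B_k\text{ for all }j\text{-faces }\tau\le\sigma\}$, which is $0$ if $\dim\sigma<j$. Then $\varphi\in\Phi$ and $\varphi(*)=0$. A $j$-cycle of $L_l$ is a combination of simplices $\tau$ with $\varphi(\tau)\le l-1$, and its class is its $\kappa$-value. So $\operatorname{im}(H_j(L_l)\to B)\subset B_{l-1}\subset B_l$.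

**Step 3: the morphisms.** Let $Z=S^{j-1}$ with base point $s_0$. The quotient of $Z\times I$ by $(Z\times\partial I)\cup(\{s_0\}\times I)$ is the reduced suspension $S^j$. So $a_i$ is represented by a map $\alpha_i:Z\times I\to P$ that sends $(Z\times\partial I)\cup(\{s_0\}\times I)$ to $*$. Let $\zeta$ be a cycle generating $\tilde H_{j-1}(Z)$. Then $\zeta\times[I]$ goes to a generator of $H_j(S^j)$, and $(\alpha_i)_*(\zeta\times[I])=\pm h(a_i)$. Section 6 with these $\alpha_i$ gives $H_1,H_2\in\mathrm{SSh}(Z,X_0\times P)$ with equal projections.

**Step 4: a relation in homology.** *A coherent homotopy need not respect $s_0$, so we use homology instead of $\pi_j$.* Let $\Theta$ be a coherent homotopy from $f$ to $g$. For a map $k:Z\times I\to Y$ that sends $Z\times\partial I$ to a point $y$, write $[k]=k_*(\zeta\times[I])\in H_j(Y,y)$. Since $\partial\zeta=0$, the chain $\zeta\times\partial(I\times\Delta^1)$ is $\pm\partial(\zeta\times(I\times\Delta^1))$. Its image under $\Theta_{ab}$ is therefore a boundary. By Lemma 6.1(c), the side at $1\in I$ contributes a chain in the point $o$, and the other three sides give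
$$[c_{ab}]+[\Theta_b]=[\Theta_a]\qquad\text{in }H_j(T_a,o).\tag{3}$$

**Step 5: the detector and the contradiction.** With the $\varphi$ of Step 2, let $a=\{\varphi\}$. Choose $l\ge1$ such that $\Theta_a(Z\times I)$ projects into $L_l$. Put $\varphi'=\max(\varphi,l)$, $b=\{\varphi,\varphi'\}$; then $m(a)=0$, $m(b)=l$. Define $w:T_\varphi\to P/L_l$ by $w(1/l,p)=[p]$, and $w=$ base point at all other points. On $J_{\varphi(\sigma)}\times\sigma$ this is continuous: if $\varphi(\sigma)\ge l$, then $1/l$ is isolated in $J_{\varphi(\sigma)}$; if $\varphi(\sigma)<l$, then $\sigma\subset L_l$ and $w$ is constant. Now $w\Theta_a$ is constant by the choice of $l$, and $w\Theta_b$ is constant by Lemma 6.1(d). On $Z\times[i-1,i]$ with $i<l$, $w\rho$ is constant: points over $*\in L_l$ go to the base point, and the other points have height $1/i\ne1/l$. On $Z\times[l-1,l]$ it is, up to constant pieces, $\alpha_l$ followed by $P\to P/L_l$. So (3) says that $h(a_l)$ maps to $0$ in $H_j(P/L_l,pt)=H_j(P,L_l)$. By exactness $h(a_l)\in\operatorname{im}(H_j(L_l)\to B)\subset B_l$, contradicting the choice of $a_l$. So $H_1\ne H_2$ and $(\mathrm{USS})_{S^{j-1}}$ fails.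 $\blacksquare$

## 9. Polyhedra whose components are dominated by compact ones

**Theorem 3.** If every component of the polyhedron $P$ is homotopy dominated by a compact polyhedron, then $X\times P$ is a product in $\mathrm{SSh}$ for every compact Hausdorff $X$.

*Proof.* If $X=\emptyset$, then $X\times P=\emptyset=X$, there are no morphisms from a nonempty $Z$ to $\emptyset$, and everything is trivial. Let $X\ne\emptyset$. Let $P_\alpha$ ($\alpha\in A$) be the components of $P$, $i_\alpha:P_\alpha\to P$ the inclusions, $Y_\alpha=X\times P_\alpha$, so that $Y=X\times P=\coprod Y_\alpha$. Each $X\times P_\alpha$ is a product in $\mathrm{SSh}$: this follows from the known case of compact polyhedra quoted in Section 3 and from Lemma 8.1 with $X'=X$. The task is to put the components together.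

**Step 1: coproducts in the source.** *If $Z=\coprod Z_\alpha$ with inclusions $j_\alpha$, then for every space $W$ the map $\mathrm{SSh}(Z,W)\to\prod_\alpha\mathrm{SSh}(Z_\alpha,W)$, $H\mapsto(HS[j_\alpha])$, is bijective.* By Fact 2.3, both sides are described by coherent mappings into one expansion of $W$. Coherent mappings and coherent homotopies on $Z$ are exactly families of such on the $Z_\alpha$.

**Step 2: morphisms that land in one component.** *Let $\delta:Y\to A$ be the locally constant index map ($A$ discrete), and let $H\in\mathrm{SSh}(W,Y)$ be such that $S[\delta]H$ is the class of the constant map $\alpha$. Then $H=S[1\times i_\alpha]H'$ for a unique $H'\in\mathrm{SSh}(W,Y_\alpha)$.* Uniqueness holds because $Y_\alpha$ is a retract of $Y$ (send $(x,p)$ with $p\notin P_\alpha$ to $(x,p_0)$ for a fixed $p_0\in P_\alpha$), so $S[1\times i_\alpha]$ has a left inverse.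

For existence choose strong HPol-expansions $Y_\beta\to(Y_{\beta,\lambda})_{\lambda\in\Lambda_\beta}$, $\beta\in A$. Consider the directed set $\prod_\beta\Lambda_\beta$, made cofinite by the finite-subset construction of Section 5, Step 3: the index is a finite subset with a largest element, and the space is the one belonging to that element. Over it the spaces $\coprod_\beta Y_{\beta,\lambda_\beta}$ form a strong HPol-expansion of $Y$. Indeed a map or a homotopy on a coproduct is a family of such, so (S1) and (S2) can be achieved for each $\beta$ separately, and the indices found are collected to one element of $\prod_\beta\Lambda_\beta$. Over the same index set the spaces $Y_{\alpha,\lambda_\alpha}$ form a strong HPol-expansion of $Y_\alpha$: apply (S1), (S2) in the coordinate $\alpha$ and leave the other coordinates arbitrary, resp. unchanged.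

Represent $H$ by a coherent mapping $f$ into the first system; we write $\lambda$ also for the indices after the finite-subset construction, with $\lambda_\beta$ the $\beta$-coordinate of the largest element. The index maps $\delta_\lambda:\coprod_\beta Y_{\beta,\lambda_\beta}\to A$ satisfy $\delta_\lambda q_\lambda=\delta$. By Fact 2.5, $E(S[\delta]H)$ is the class of $\delta_\lambda f_\lambda$. So $\delta_\lambda f_\lambda$ is homotopic to the constant $\alpha$, hence equal to it, as $A$ is discrete. Thus $f_\lambda(W)\subset Y_{\alpha,\lambda_\alpha}$. For $w\in W$ the connected set $f_{\lambda_0\dots\lambda_k}(w,\Delta^k)$ contains $f_{\lambda_0}(w)$, hence lies in the open and closed set $Y_{\alpha,(\lambda_0)_\alpha}$. So $f$ is also a coherent mapping into the expansion of $Y_\alpha$. Let $H'$ be its class. By Fact 2.4, applied to the inclusions $Y_{\alpha,\lambda_\alpha}\to\coprod_\beta Y_{\beta,\lambda_\beta}$, $S[1\times i_\alpha]H'=H$.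

**Step 3: existence.** Let $F:Z\to X$ and $g:Z\to P$ be given. Put $Z_\alpha=g^{-1}(P_\alpha)$, so that $Z=\coprod Z_\alpha$. As $X\times P_\alpha$ is a product, there is $H_\alpha:Z_\alpha\to X\times P_\alpha$ with projections $FS[j_\alpha]$ and $S[g|Z_\alpha]$. By Step 1 there is $H:Z\to X\times P$ with $HS[j_\alpha]=S[1\times i_\alpha]H_\alpha$ for all $\alpha$. Then $S[\pi_X]HS[j_\alpha]=FS[j_\alpha]$ and $S[\pi_P]HS[j_\alpha]=S[i_\alpha]S[g|Z_\alpha]=S[g]S[j_\alpha]$ for all $\alpha$. By Step 1, $S[\pi_X]H=F$ and $S[\pi_P]H=S[g]$.

**Step 4: uniqueness.** Let $H_1,H_2:Z\to X\times P$ have equal projections, and let $S[\pi_P]H_k=S[g]$ with a map $g:Z\to P$. Put $Z_\alpha=g^{-1}(P_\alpha)$. Since $\delta$ is $\pi_P$ followed by the index map $P\to A$, $S[\delta]H_kS[j_\alpha]$ is the class of the constant $\alpha$. By Step 2, $H_kS[j_\alpha]=S[1\times i_\alpha]H_{k,\alpha}$ with $H_{k,\alpha}:Z_\alpha\to X\times P_\alpha$. Then $S[\pi_X]H_{k,\alpha}=S[\pi_X]H_kS[j_\alpha]$ does not depend on $k$. Neither does $S[i_\alpha]S[\pi_{P_\alpha}]H_{k,\alpha}=S[\pi_P]H_kS[j_\alpha]$. As $P_\alpha$ is a retract of $P$, it follows that $S[\pi_{P_\alpha}]H_{k,\alpha}$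 does not depend on $k$. Since $X\times P_\alpha$ is a product, $H_{1,\alpha}=H_{2,\alpha}$. By Step 1, $H_1=H_2$. $\blacksquare$

## 10. Classifications for graphs, simply connected polyhedra, and zero-dimensional $X$

**Corollary.** Let $P$ be a polyhedron.

1. If $\dim P\le1$, the following are equivalent: (i) $X\times P$ is a product in $\mathrm{SSh}$ for all compact Hausdorff $X$; (ii) $X_0\times P$ is a product in $\mathrm{SSh}$; (iii) every component of $P$ has finitely generated fundamental group.
2. If $\dim P<\infty$ and all components of $P$ are simply connected, then (i), (ii) are equivalent to: (iii′) every component of $P$ has finitely generated integral homology, i.e. is homotopy equivalent to a compact polyhedron.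
3. If $P$ satisfies (a) or (b) of Theorem 2 and $X$ is zero-dimensional compact metrizable, then $X\times P$ is a product in $\mathrm{SSh}$ if and only if $X$ is finite.

*Proof.* In parts 1 and 2, (i)⇒(ii) is trivial.

**Part 1.** (iii)⇒(i): a connected graph is homotopy equivalent to a wedge of circles, finitely many if its fundamental group is finitely generated. Apply Theorem 3. (ii)⇒(iii): suppose that some component has a fundamental group that is not finitely generated. This group is free, so $H_1$ of the component is free abelian of infinite rank, and $h:\pi_1\to H_1$ is onto. Theorem 2(b) with $j=1$ and $X=X_0$ contradicts (ii).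

**Part 2.** (iii′)⇒(i): a simply connected finite-dimensional CW complex with finitely generated homology groups is homotopy equivalent to a finite CW complex (Hatcher, *Algebraic Topology*, Prop. 4C.1), hence to a compact polyhedron. Apply Theorem 3. Since a compact polyhedron has finitely generated homology, the two formulations of (iii′) agree. (ii)⇒(iii′): suppose that some component $P_0$ has homology that is not finitely generated. Let $j$ be minimal with $H_j(P_0)$ not finitely generated; $j\ge2$, as $P_0$ is simply connected. We use Serre's Hurewicz theorem modulo the class of finitely generated abelian groups (Spanier, *Algebraic Topology*, Ch. 9, §6): if $P_0$ is simply connected and $H_i(P_0)$ is finitely generated for $0<i<j$, then $h:\pi_j(P_0)\to H_j(P_0)$ has finitely generated kernel and cokernel. If $\operatorname{im}h$ were finitely generated, then so would be $H_j(P_0)$, an extension of the cokernel by the image. So $\operatorname{im}h$ is not finitely generated, and Theorem 2(b) contradicts (ii).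

**Part 3.** If $X$ is infinite, its components are points, so it is a compact metrizable space with infinitely many components, and Theorem 2 applies. If $X$ is finite, Example 3.2 shows that $X\times P$ is a product. $\blacksquare$
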